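# Torsion lengths of $R/I^n$ and lattice points: why $\frac{d!}{n^d}\lambda(\Gamma_{\mathfrak m}(R/I^n))$ converges

## 1. The guess that $\lambda(\Gamma_{\mathfrak m}(R/I^n))$ is eventually a polynomial

Let $(R,\mathfrak m)$ be a Noetherian local ring of Krull dimension $d$ and let $I\subseteq R$ be an ideal. For an $R$-module $M$ put
$$\Gamma_{\mathfrak m}(M)=\{x\in M:\ \mathfrak m^t x=0\text{ for some }t\},$$
the zeroth local cohomology of $M$. If $M$ is finitely generated, so is $\Gamma_{\mathfrak m}(M)$. It is then killed by a single power of $\mathfrak m$ and has finite length. Write $\lambda(\cdot)$ for length. The question, which comes from "Multiplicities And Rees Valuations", is whether the sequence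
$$a_n=\frac{d!}{n^d}\,\lambda\big(\Gamma_{\mathfrak m}(R/I^n)\big),\qquad n\ge 1,$$
always has a limit.

Lengths attached to powers of an ideal tend to be given by polynomials for large $n$. So the first guess is: *$\lambda(\Gamma_{\mathfrak m}(R/I^n))$ agrees for $n\gg0$ with a polynomial of degree at most $d$; hence $\lim a_n$ exists, and it is rational.* (A polynomial taking integer values at all large integers has rational coefficients.) Let us test this. In what follows $k$ is a field.

**Test 1: $I$ is $\mathfrak m$-primary.** Then $\Gamma_{\mathfrak m}(R/I^n)=R/I^n$. The Hilbert–Samuel polynomial gives $\lim a_n=e(I)$, the multiplicity of $I$.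

**Test 2: $R=k[[x,y]]$, $I=(x^2,xy)=x\mathfrak m$.** Here $I^n=x^n\mathfrak m^n$. If $\mathfrak m^th\subseteq x^n\mathfrak m^n$, then $x^n$ divides $y^th$, hence divides $h$. Conversely $\mathfrak m^nx^n\subseteq I^n$. So $\Gamma_{\mathfrak m}(R/I^n)=(x^n)/x^n\mathfrak m^n\cong R/\mathfrak m^n$, of length $n(n+1)/2$. As $d=2$, the limit is $1$.

**Test 3: $R=k[[x,y]]/(xy)$, $I=(x)$.** A basis of $R/I^n$ is $1,x,\dots,x^{n-1},y,y^2,\dots$ (with infinite sums in $y$ allowed). The torsion is spanned by $x,\dots,x^{n-1}$, of length $n-1$. As $d=1$, the limit is $1$.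

**Test 4: $R=k[[x,y]]$, $I=(x)$.** On $R/x^nR$ the element $y$ is a nonzerodivisor, so the torsion is $0$ and the limit is $0$.

**Test 5: $R=k[[x]][\eta]/(\eta^2)$, so $d=1$.** For $I=(x)$ the length is $2n$ and the limit is $2$. For $I=(x^2,\eta x)$ we have $I^n=(x^{2n},\eta x^{2n-1})$, so the length is $4n-1$ and the limit is $4$. For $I=(\eta)$ the modules $R/I=k[[x]]$ and $R/I^n=R$ ($n\ge2$) have $x$ as a nonzerodivisor, and the limit is $0$.

The guess passes every test, but it is too strong. Let $A$ be a finitely generated standard graded algebra over a field of characteristic zero, of depth greater than one, and let $I$ be a graded ideal. It is known that the limit exists for the corresponding sequence, and that it need not be a rational number. So the lengths need not be eventually polynomial. What survives is the existence of the limit.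

## 2. Saturations, good filtrations, and the two theorems

**Definition (saturation).** For a submodule $E$ of an $R$-module $M$, put $\operatorname{sat}_M(E)=\bigcup_t(E:_M\mathfrak m^t)$. Then $\Gamma_{\mathfrak m}(M/E)=\operatorname{sat}_M(E)/E$.

In Test 2, $\operatorname{sat}_R(I^n)=(x^n)$. In Test 3, $\operatorname{sat}_R(I^n)=(x)$ for every $n\ge1$.

**Definition ($I$-good filtration).** Let $M$ be a finitely generated module. An $I$-good filtration of $M$ is a chain $M=E_0\supseteq E_1\supseteq\cdots$ with $IE_n\subseteq E_{n+1}$ for all $n$ and equality for $n\gg0$.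

The main example is $E_n=I^nM$. Another one: in $k[[x,y]]$ let $I=(x^2,y^2)$ and $K=(x,y)^2$. Then $(K^n)_n$ is $I$-good. Indeed $IK^n=K^{n+1}$ for $n\ge1$, because a monomial $x^ay^b$ with $a+b=2n+2\ge4$ has $a\ge2$ or $b\ge2$. For $n=0$ equality fails. Always $E_n\supseteq I^nM$.

**Theorem A.** For every Noetherian local ring $(R,\mathfrak m)$ of dimension $d$ and every ideal $I$, the limit $\varepsilon(R,I):=\lim_n \frac{d!}{n^d}\lambda(\Gamma_{\mathfrak m}(R/I^n))$ exists, and
$$\varepsilon(R,I)=\sum_{P:\ \dim R/P=d}\lambda(R_P)\,\varepsilon\big(R/P,I(R/P)\big).$$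

**Theorem B.** More generally, for every finitely generated $R$-module $M$ and every $I$-good filtration $(E_n)$ of $M$, the following limit exists and
$$\lim_{n\to\infty}\frac{d!}{n^d}\lambda\big(\Gamma_{\mathfrak m}(M/E_n)\big)=\sum_{P:\ \dim R/P=d}\lambda(M_P)\,\varepsilon\big(R/P,I(R/P)\big).$$

Theorem A is the case $M=R$, $E_n=I^n$. So the answer to the question is yes. Let us check the formula on the tests. In Test 3 the primes are $(x)$ and $(y)$. The quotient $R/(x)=k[[y]]$ carries the zero ideal and contributes $0$; the quotient $R/(y)=k[[x]]$ carries $(x)$ and contributes $1$. In Test 5 the only prime is $P=(\eta)$, with $\lambda(R_P)=2$, and $\varepsilon(k[[x]],(x))=1$, $\varepsilon(k[[x]],(x^2))=2$, $\varepsilon(k[[x]],0)=0$. This gives $2,4,0$, as computed.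

**Trivial cases of Theorem B.** If $I=R$, then $E_n\supseteq I^nM=M$ and everything is $0$. If $d=0$ and $I\ne R$, then $I$ is nilpotent, so $E_n=0$ for $n\gg0$ and the limit is $\lambda(M)$. The right side is $\lambda(M_{\mathfrak m})\,\varepsilon(R/\mathfrak m,0)=\lambda(M)$. From now on $I\subseteq\mathfrak m$ and $d\ge1$.

## 3. The associated graded ring gives a bound, and only a bound

The sensible first approach is to make the torsion a finitely generated graded module. Let $\mathrm{gr}=\bigoplus_jI^j/I^{j+1}$. The submodule $\Gamma_{\mathfrak m}(\mathrm{gr})=\bigoplus_j\Gamma_{\mathfrak m}(I^j/I^{j+1})$ is a finitely generated graded $\mathrm{gr}$-module, so some $\mathfrak m^a$ kills it. It is thus a finitely generated graded module over $\mathrm{gr}/\mathfrak m^a\mathrm{gr}$, a standard graded algebra over an Artinian local ring. The dimension of this algebra is that of the fiber ring $\mathrm{gr}/\mathfrak m\,\mathrm{gr}$, i.e. the analytic spread of $I$. It is at most $\dim \mathrm{gr}=d$. Therefore $\lambda(\Gamma_{\mathfrak m}(I^j/I^{j+1}))=O(j^{d-1})$.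 Now take
$$0\to I^j/I^{j+1}\to R/I^{j+1}\to R/I^j\to0 .$$
Since $\Gamma_{\mathfrak m}$ is left exact, $\lambda(\Gamma_{\mathfrak m}(R/I^{j+1}))\le\lambda(\Gamma_{\mathfrak m}(R/I^{j}))+\lambda(\Gamma_{\mathfrak m}(I^j/I^{j+1}))$. Summing over $j<n$,
$$\lambda\big(\Gamma_{\mathfrak m}(R/I^n)\big)=O(n^d).\tag{1}$$
So $(a_n)$ is bounded. For $d=0$ the bound (1) also holds, trivially: the lengths are at most $\lambda(R)$.

The argument stops at the inequality, because $\Gamma_{\mathfrak m}$ is not right exact. In Test 2, an element $x^{n-1}a$ with $a\in\mathfrak m^{n-1}$ is torsion modulo $I^n=x^n\mathfrak m^n$ exactly when $x$ divides $a$. So for $n\ge2$ we get $\Gamma_{\mathfrak m}(I^{n-1}/I^n)=x^n\mathfrak m^{n-2}/x^n\mathfrak m^n$, of length $(n-1)+n=2n-1$; for $n=1$ the length is $1$. The summed bound is $n^2$, but the true length is $n(n+1)/2$: the bound gives $2$ and the limit is $1$.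

## 4. The loss in passing from $R$ to $R/P$

The second natural move is to filter $R$ (or $M$) by copies of domains $R/P$ and to treat domains first. For $S=R/P$ there are two natural families of ideals of $S$:
$$F_n=\text{image of }\operatorname{sat}_R(I^n)\text{ in }S,\qquad J_n=\operatorname{sat}_S(I^nS),\qquad I^nS\subseteq F_n\subseteq J_n .$$
The length over $R$ involves $F_n$; a theorem about the domain $S$ involves $J_n$. One would like $F_n=J_n$, and this is false. In Test 3 with $P=(y)$, $F_n=(x)$ while $J_n=S$ for all $n\ge1$.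

Here is an example with a nilpotent. Let $R=k[[x,y,\eta]]/(\eta^2)$, $I=(x^2,\,xy+\eta)$, $P=(\eta)$, $S=k[[x,y]]$. Setting $\eta=-xy$ shows $R/I\cong k[[x,y]]/(x^2)$, on which $y$ is a nonzerodivisor. So $\Gamma_{\mathfrak m}(R/I)=0$ and $F_1=IS=(x^2,xy)$. But $J_1=(x)$ by Test 2. The element $x$ is torsion modulo $I+P$ but has no lift that is torsion modulo $I$: the relation $y\cdot x=(xy+\eta)-\eta$ has a term in $P$ that we cannot remove.

Taking powers removes it. Since $\mathfrak mx\subseteq I+P$ and $P^2=0$, we get $\mathfrak m^rx^r\subseteq(I+P)^r\subseteq I^{r-1}$, so $x^r\in\operatorname{sat}_R(I^{r-1})$. Hence $x^{n+1}\in F_n$, and also $x^n(x,y)^n=I^nS\subseteq F_n$, so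
$$\lambda(J_n/F_n)\le\lambda\big((x^n)/(x^{n+1},x^ny^n)\big)=n=o(n^2).$$
The two families differ, but by less than the limit can see. This is what we shall prove in general. Taking an $r$-th power costs only a shift that is bounded independently of $r$, but it gives information only about powers $g^r$, not about $g$ itself. We therefore need a way of computing lengths that sees only asymptotic directions. Counting lattice points in the closed cone of a semigroup does this: the points $(r\alpha+\text{const})/r$ converge to $\alpha$. The plan is as follows.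

1. For a complete local domain $S$, express $\lambda(J_n/I^n)$ by lattice points (Sections 6–8).
2. Show that $F$ and $J$ give the same convex body (Section 9).
3. Assemble along a prime filtration of $M$ over a complete ring (Section 10), and descend from the completion (Section 11).

## 5. Four theorems to be quoted

**(Sw)** (Swanson, *Powers of ideals: primary decompositions, Artin–Rees lemma and regularity*, Math. Ann. 1997.) For an ideal $I$ of a Noetherian ring there is $c$ such that every $I^n$, $n\ge1$, has an irredundant primary decomposition $\bigcap q_i$ with $(\sqrt{q_i})^{cn}\subseteq q_i$ for all $i$.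

In Test 2, $I^n=(x^n)\cap(x^n\mathfrak m^n+\mathfrak m^{2n})$ with $c=2$. (An element $x^na$ of the second ideal has order at least $2n$, so $a\in\mathfrak m^n$; and $\mathfrak m^{2n}$ lies in the second component.)

**(Iz)** (Rees, *Izumi's theorem*, 1989.) Let $S$ be an analytically irreducible local domain of dimension $d$ (its completion is a domain). Let $v,v'$ be discrete rank-one valuations of $\operatorname{Frac}S$, nonnegative on $S$, centered on $\mathfrak m_S$, with residue fields of transcendence degree $d-1$ over $S/\mathfrak m_S$. Then $v\le Cv'$ on $S\setminus0$ for some constant $C$.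

For $S=k[[x,y]]$, let $v$ be the order and $v'$ the monomial valuation with $v'(x)=1$, $v'(y)=2$. Then $v\le v'\le2v$.

**(Re)** (Rees.) In an analytically unramified local ring (one with reduced completion) there is $e$ with $\overline{\mathfrak m^{n+e}}\subseteq\mathfrak m^n$ for all $n$, where the bar is integral closure. Also, in a local domain of positive dimension,
$$\overline{\mathfrak m^n}=\{f:\ v_i(f)\ge n\,v_i(\mathfrak m)\ \text{for all }i\}$$
for the finitely many Rees valuations $v_i$ of $\mathfrak m$; here $v_i(\mathfrak m)=\min_{a\in\mathfrak m}v_i(a)$. These are centered on $\mathfrak m$, and in a complete local domain of dimension $d$ their residue fields have transcendence degree $d-1$, by the dimension formula.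

For the cusp $k[[t^2,t^3]]$ there is one Rees valuation, the $t$-order, with $v(\mathfrak m)=2$. For $n\ge1$, $\mathfrak m^n=t^{2n}k[[t]]=\overline{\mathfrak m^n}$.

**(LM)** (Lazarsfeld–Mustaţă, *Convex bodies associated to linear series*, Prop. 2.1; also Okounkov, Kaveh–Khovanskii.) Let $\Sigma\subseteq\mathbb N^d\times\mathbb N$ be a semigroup, and write $\Sigma_n=\{\alpha:(\alpha,n)\in\Sigma\}$. Suppose $\Sigma_0=\{0\}$, $\Sigma$ is contained in a semigroup generated by finitely many vectors $(v,1)$, and $\Sigma$ generates $\mathbb Z^{d+1}$ as a group. Then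
$$\lim_n\frac{\#\Sigma_n}{n^d}=\operatorname{vol}\Delta(\Sigma),\qquad \Delta(\Sigma)=\{x:\ (x,1)\in\overline{\mathrm{Cone}}(\Sigma)\}.$$

With $d=1$: the semigroups $\{(a,n):0\le a\le n\}$ and $\{(0,0)\}\cup\{(a,n):0<a<n\}$ have $n+1$ and, for $n\ge1$, $n-1$ points at level $n$. Both generate $\mathbb Z^2$; for the second, $(1,3)-(1,2)=(0,1)$ and $(2,3)-(1,3)=(1,0)$. Both have $\Delta=[0,1]$. The closed cone does not see the lost boundary. The group condition matters: $\{(a,n):0\le a\le n,\ a\text{ even}\}$ has the same $\Delta$ but about $n/2$ points.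

## 6. A valuation with values in $\mathbb Z^d$ on a complete local domain

Let $(S,\mathfrak m,k)$ be a complete local domain of dimension $d\ge1$.

**Step 1: a regular local ring birational to $S$.** We want a regular local ring $A$ of dimension $d$ that dominates $S$, with the same fraction field and with residue field finite over $k$. Complete local rings are excellent, and so are schemes of finite type over them. Let $X$ be the normalization of the blow-up of $\mathfrak m$; it is finite over the blow-up. Let $E=V(\mathfrak mO_X)$. This is a nonempty effective Cartier divisor, and a scheme of finite type over $k=S/\mathfrak m$. Its generic points have codimension $1$ in the normal scheme $X$, so the local rings of $X$ there are discrete valuation rings, hence regular. The regular locus of $X$ is open, so it meets $E$ in a nonempty open subset of $E$. Choose in it a closed point $p$ of $E$, and put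
$$A=O_{X,p},\qquad k'=\text{residue field of }A,\qquad \delta=[k':k]<\infty .$$
Then $A$ is regular, dominates $S$, and $\operatorname{Frac}A=\operatorname{Frac}S$. As $S$ is universally catenary, the dimension formula reads $\dim A+\operatorname{trdeg}(k'/k)=\dim S+\operatorname{trdeg}(\operatorname{Frac}A/\operatorname{Frac}S)$, so $\dim A=d$. Let $y_1,\dots,y_d$ be a regular system of parameters of $A$.

*Example (i).* For $S=k[[x,y]]$ the blow-up is already regular. In the chart $\operatorname{Spec}S[y/x]$ take the point $x=y/x=0$. Then $y_1=x$, $y_2=y/x$, $k'=k$, $\delta=1$.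

*Example (ii).* Let $S=\mathbb R[[x,y]]/(x^2+y^2)$. Sending $y\mapsto\mathrm ix$ identifies $S$ with $\mathbb R+x\mathbb C[[x]]$. The normalization, and the blow-up $S[y/x]$, is $A=\mathbb C[[x]]$. Here $\delta=2$.

**Step 2: monomials are independent.** This step supplies the fact that makes a monomial valuation well defined on $A$. Fix real numbers $\omega_1,\dots,\omega_d\ge1$, linearly independent over $\mathbb Q$. Put $|\alpha|=\sum\alpha_i\omega_i$ for $\alpha\in\mathbb Z^d$ and $\omega_{\max}=\max\omega_i$. Distinct $\alpha$ have distinct weights $|\alpha|$. For real $x$ let $\mathfrak a_x\subseteq A$ be the ideal generated by all $y^\alpha$ ($\alpha\in\mathbb N^d$) with $|\alpha|\ge x$, and $\mathfrak a_{>x}$ the one generated by those with $|\alpha|>x$.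

*Claim: $y^\alpha\notin\mathfrak a_{>|\alpha|}$.* Choose $N>\max_i\alpha_i$. List the $N^d$ monomials with all exponents $<N$ by increasing weight. Let $I_j$ be generated by $y_1^N,\dots,y_d^N$ and the monomials from the $j$-th on. So $I_1=A$ (the first monomial is $1$) and $I_{N^d+1}=(y_1^N,\dots,y_d^N)$. The quotient $I_j/I_{j+1}$ is generated by the $j$-th monomial. It is killed by each $y_i$: multiplying by $y_i$ gives either a multiple of $y_i^N$ or a listed monomial of larger weight. So it has length at most $1$. On the other hand $\lambda(A/(y_1^N,\dots,y_d^N))=N^d$. This follows by induction on the exponents from the exact sequences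
$$0\to A/(y_1^{a-1},y_2^{b},\dots)\xrightarrow{\ y_1\ }A/(y_1^{a},y_2^{b},\dots)\to A/(y_1,y_2^{b},\dots)\to0$$
and the analogous ones for the other variables, because powers of $y_1,\dots,y_d$ form a regular sequence in any order. Hence every $I_j/I_{j+1}$ has length exactly $1$. If $y^\alpha$ is the $j$-th monomial, then $y^\alpha\notin I_{j+1}$. But $I_{j+1}\supseteq\mathfrak a_{>|\alpha|}$: a monomial of weight $>|\alpha|$ either has some exponent $\ge N$ or is listed after $y^\alpha$. This proves the claim.

**Step 3: the valuation $\nu$.** We assign to each $f\ne0$ its leading exponent. Since $\omega_i\ge1$, there are finitely many weights below any bound. A monomial of weight $\ge x$ has degree at least $x/\omega_{\max}$, so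
$$\mathfrak a_x\subseteq\mathfrak m_A^{\lceil x/\omega_{\max}\rceil}\quad(x\ge 0),\qquad \bigcap_x\mathfrak a_x=0 .$$
So for $0\ne f\in A=\mathfrak a_0$ there is a largest weight $|\alpha|$ with $f\in\mathfrak a_{|\alpha|}$. Put $\nu(f)=\alpha$; it is the unique $\alpha$ with $f\in\mathfrak a_{|\alpha|}\setminus\mathfrak a_{>|\alpha|}$. Writing $f$ as a combination of monomials of weight $\ge|\alpha|$, we get $f\equiv uy^\alpha\bmod\mathfrak a_{>|\alpha|}$. Here $u$ is a unit, since $\mathfrak m_Ay^\alpha\subseteq\mathfrak a_{>|\alpha|}$. By the claim,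
$$\mathfrak a_{|\alpha|}/\mathfrak a_{>|\alpha|}\cong k',\qquad uy^\alpha\mapsto\bar u .$$
Call $\bar u\in k'\setminus0$ the leading coefficient of $f$. If also $g\equiv u'y^{\alpha'}\bmod\mathfrak a_{>|\alpha'|}$ with $u'$ a unit, then $fg\equiv uu'y^{\alpha+\alpha'}\bmod\mathfrak a_{>|\alpha+\alpha'|}$, because $\mathfrak a_x\mathfrak a_{>z}\subseteq\mathfrak a_{>x+z}$. The right side is not in $\mathfrak a_{>|\alpha+\alpha'|}$ by the claim. So $\nu(fg)=\nu(f)+\nu(g)$, and leading coefficients multiply.

Moreover $\nu(S\setminus0)$ generates $\mathbb Z^d$: write $y_i=s/t$ with $s,t\in S$; then $\nu(s)-\nu(t)$ is the $i$-th unit vector.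

**Step 4: lengths from values.** For an ideal $G\subseteq S$ put
$$\mathrm{gr}_\alpha(G)=(G\cap\mathfrak a_{|\alpha|})/(G\cap\mathfrak a_{>|\alpha|})\subseteq k' .$$
It is a $k$-subspace of $k'$, since $\mathfrak m\subseteq\mathfrak m_A$ kills it, and it is nonzero exactly when $\alpha\in\nu(G\setminus0)$. Let $w_1<\dots<w_r$ be the weights below $x$, where $x>0$. Then $w_1=0$, $\mathfrak a_{>w_j}=\mathfrak a_{w_{j+1}}$ and $\mathfrak a_{>w_r}=\mathfrak a_x$. Filtering $G/(G\cap\mathfrak a_x)$ by the images of the $G\cap\mathfrak a_{w_j}$ gives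
$$\lambda_S\big(G/(G\cap\mathfrak a_x)\big)=\sum_{|\alpha|<x}\dim_k\mathrm{gr}_\alpha(G).\tag{2}$$
The summands lie between $0$ and $\delta$. We need to know that they are usually $0$ or $\delta$. Let $\theta_1,\dots,\theta_\delta\in A$ lift a $k$-basis of $k'$; they are units. Choose a common denominator $0\ne b\in S$ with $b\theta_j\in S$ for all $j$. If $0\ne a\in G$, then $ab\theta_j\in G$. These elements have value $\nu(a)+\nu(b)$, and their leading coefficients are a nonzero element of $k'$ times $\bar\theta_1,\dots,\bar\theta_\delta$, so they span $k'$ over $k$. Hence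
$$\mathrm{gr}_{\nu(a)+\nu(b)}(G)=k'\qquad\text{for all }0\ne a\in G.\tag{3}$$
In Example (ii), $\mathrm{gr}_0(S)=\mathbb R\ne k'$. With $\theta=1,\mathrm i$ and $b=x$ (so $b\mathrm i=y\in S$), (3) says $\mathrm{gr}_{1}(S)=\mathbb C$ for $a=1$.

In Example (i), let $f=\sum c_{ab}x^ay^b$. The monomial $x^ay^b$ is $y_1^{a+b}y_2^b$. Monomials of degree $>D$ generate an ideal inside $\mathfrak a_{D+1}$. So $\nu(f)$ is the exponent $(a+b,b)$ of smallest weight among those with $c_{ab}\ne0$.

## 7. Truncation at a height linear in $n$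

Keep $S,A,\nu$ and let $0\ne I\subseteq\mathfrak m$ be an ideal of $S$. Put $J_n=\operatorname{sat}_S(I^n)$. The ideals $J_n$ and $I^n$ have infinitely many values, so we can only compare them below some height. This section shows that a height $\beta n$ suffices.

**Step 1: a linear power of $\mathfrak m$ ends the difference.** Take $c\geq 1$ from (Sw), and the corresponding decomposition of $I^n$. If $q_i$ is not $\mathfrak m$-primary, then $(q_i:\mathfrak m^t)=q_i$ for all $t$; if $q_i$ is $\mathfrak m$-primary, then $(q_i:\mathfrak m^t)=S$ for $t\gg0$. So $J_n$ is the intersection of the components that are not $\mathfrak m$-primary. If an $\mathfrak m$-primary component occurs, it contains $\mathfrak m^{cn}$. Hence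
$$J_n\cap\mathfrak m^{cn}\subseteq I^n\qquad(n\ge1).\tag{4}$$

**Step 2: large order in $A$ forces a large power of $\mathfrak m$ in $S$.** Let $v$ be the $\mathfrak m_A$-adic order. It is a discrete valuation of $\operatorname{Frac}A=\operatorname{Frac}S$, since the associated graded ring of $A$ is a polynomial ring over $k'$, hence a domain. It is nonnegative on $S$ and centered on $\mathfrak m$, as $\mathfrak m\subseteq\mathfrak m_A$. Its residue field is purely transcendental over $k'$ of degree $d-1$, so of transcendence degree $d-1$ over $k$. Being a complete domain, $S$ is analytically irreducible and analytically unramified. By (Iz) there is $C$ with $v\le Cv_i$ on $S\setminus0$ for all the finitely many Rees valuations $v_i$ of $\mathfrak m$. Let $e$ be as in (Re), and put $B=C(1+e)\max_iv_i(\mathfrak m)$. Suppose $0\ne f\in S$, $n\ge1$ and $v(f)\ge Bn$. Then for all $i$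
$$v_i(f)\ge\tfrac1Cv(f)\ge(1+e)n\,v_i(\mathfrak m)\ge(n+e)\,v_i(\mathfrak m),$$
so $f\in\overline{\mathfrak m^{n+e}}\subseteq\mathfrak m^n$.

**Step 3: the height.** If $0\ne f\in\mathfrak a_x$, then $v(f)\ge x/\omega_{\max}$. So if $\beta\ge\omega_{\max}Bc$ and $f\in S\cap\mathfrak a_{\beta n}$, then $v(f)\ge Bcn$, and Step 2 with $cn$ in place of $n$ gives $f\in\mathfrak m^{cn}$. With (4),
$$J_n\cap\mathfrak a_{\beta n}\subseteq I^n\qquad(n\ge1).\tag{5}$$
Fix $0\ne f\in I$ and $w=\nu(f)$. Fix once and for all a real number $\beta\ge\omega_{\max}Bc$ with $\beta>|w|$ and $\beta\notin\sum_i\mathbb Q\omega_i$. The last condition excludes only countably many numbers.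

## 8. Lattice semigroups and the limit for a complete local domain

**Definition.** A graded family of ideals of $S$ is a sequence $G=(G_n)_{n\ge0}$ with $G_0=S$ and $G_aG_b\subseteq G_{a+b}$. For a graded family with $I^n\subseteq G_n$ for all $n$, put
$$\Sigma(G)=\{(\alpha,n):\ \alpha\in\nu(G_n\setminus0),\ |\alpha|\le\beta n\}.$$

Both $(I^n)$ and $(J_n)$ are such families: if $\mathfrak m^tx\subseteq I^a$ and $\mathfrak m^{t'}x'\subseteq I^b$, then $\mathfrak m^{t+t'}xx'\subseteq I^{a+b}$.

**Step 1: (LM) applies to $\Sigma(G)$.** It is a semigroup since $\nu$ is additive and $S$ is a domain, and $\Sigma(G)_0=\{0\}$. If $(\alpha,n)\in\Sigma(G)$, then $\sum\alpha_i\le|\alpha|\le\lceil\beta\rceil n$ because $\omega_i\ge1$. Distributing the $\sum\alpha_i$ units into $n$ groups of at most $\lceil\beta\rceil$, we see that $(\alpha,n)$ is a sum of $n$ vectors $(v,1)$ with $v\in\mathbb N^d$, $\sum v_i\le\lceil\beta\rceil$. There are finitely many of these. Finally, the group: for $0\ne g\in S$ and $n\gg0$ we have $f^ng\in I^n\subseteq G_n$ and $|nw+\nu(g)|\le\beta n$,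 since $|w|<\beta$. So $(nw+\nu(g),n)\in\Sigma(G)$ for all $n\gg0$. Differences for consecutive $n$ give $(w,1)$. Differences for two elements $g,g'$ at the same $n$ give $(\nu(g)-\nu(g'),0)$. With $g'=1$, the group contains $\nu(S\setminus0)\times0$, hence $\mathbb Z^d\times0$ by Section 6, Step 3. Together with $(w,1)$ this is $\mathbb Z^{d+1}$. Therefore, with $\Delta(G):=\Delta(\Sigma(G))$,
$$\#\Sigma(G)_n/n^d\ \to\ \operatorname{vol}\Delta(G).\tag{6}$$

**Step 2: lengths versus lattice points.** We claim that for each $h\ge0$ there is $C_h$ such that for all $n\ge1$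
$$\lambda\big(G_n/(G_n\cap\mathfrak a_{\beta n})\big)\le\delta\,\#\Sigma(G)_n,\tag{7}$$
$$\lambda\big(G_{n+h}/(G_{n+h}\cap\mathfrak a_{\beta n})\big)\ge\delta\,\#\Sigma(G)_n-C_hn^{d-1}.\tag{8}$$
Note that in (8) the ideal has index $n+h$ but the height is $\beta n$. Inequality (7) is (2), as each summand is at most $\delta$ and is nonzero only for $\alpha\in\nu(G_n\setminus0)$. For (8), let $\alpha\in\Sigma(G)_n$, $\alpha=\nu(g)$ with $g\in G_n$. Then $f^hg\in G_hG_n\subseteq G_{n+h}$, and by (3)
$$\mathrm{gr}_{\alpha+hw+\nu(b)}(G_{n+h})=k'.$$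
Different $\alpha$ give different indices. Each contributes $\delta$ to the sum (2) for $x=\beta n$, unless $|\alpha|+C'\ge\beta n$, where $C'=|hw+\nu(b)|$. The exceptional $\alpha$ satisfy $\beta n-C'\le|\alpha|\le\beta n$. For these there are at most $\beta n+1$ choices for each of $\alpha_1,\dots,\alpha_{d-1}$. Then $\omega_d\alpha_d$ lies in an interval of length $C'$, so, as $\omega_d\ge1$, there are at most $C'+1$ choices for $\alpha_d$. Their number is at most $(\beta n+1)^{d-1}(C'+1)=O(n^{d-1})$.

**Proposition 1.** For a complete local domain $S$ of dimension $d\ge1$ and an ideal $0\ne I\subseteq\mathfrak m$, the limit $\varepsilon(S,I)=\lim\frac{d!}{n^d}\lambda(J_n/I^n)$ exists and equals $d!\,\delta\,\big(\operatorname{vol}\Delta(J)-\operatorname{vol}\Delta((I^n)_n)\big)$.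

*Proof.* By (5), $I^n\cap\mathfrak a_{\beta n}=J_n\cap\mathfrak a_{\beta n}$. Hence
$$\lambda(J_n/I^n)=\lambda\big(J_n/(J_n\cap\mathfrak a_{\beta n})\big)-\lambda\big(I^n/(I^n\cap\mathfrak a_{\beta n})\big).$$
By (7), (8) with $h=0$ and (6), the two terms divided by $n^d$ converge to $\delta\operatorname{vol}\Delta(J)$ and $\delta\operatorname{vol}\Delta((I^n)_n)$. $\square$

*Test 2 again.* With the coordinates of Example (i), $J_n=(x^n)$ and $I^n=x^n\mathfrak m^n$ are monomial, and
$$\nu(J_n\setminus0)=\{\alpha_1\ge n,\ 0\le\alpha_2\le\alpha_1-n\},\qquad \nu(I^n\setminus0)=\{\alpha_1\ge2n,\ 0\le\alpha_2\le\alpha_1-n\}.$$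
The difference is $\{n\le\alpha_1<2n,\ 0\le\alpha_2\le\alpha_1-n\}$, with $1+2+\dots+n$ points. Its weights are less than $(2\omega_1+\omega_2)n$, so (5) holds here for every $\beta\ge2\omega_1+\omega_2$. For such $\beta$ (subject to the other conditions on $\beta$ in Section 7), the bodies differ by a triangle with vertices $(1,0),(2,0),(2,1)$, of area $\frac12$. So $\varepsilon=2!\cdot\frac12=1$.

## 9. Images of saturations: $F$ and $J$ have the same convex body

Let $R$ be complete of dimension $d\ge1$, let $I\subseteq\mathfrak m$, and let $P$ be a prime with $\dim R/P=d$ and $I\not\subseteq P$. Put $S=R/P$, $J_n=\operatorname{sat}_S(I^nS)$, and let $F_n\subseteq S$ be the image of $\operatorname{sat}_R(I^n)$. Both are graded families with $I^nS\subseteq F_n\subseteq J_n$. We use Sections 6–8 for $(S,IS)$, with the data $f\in IS$, $w$, $\beta$ fixed there.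

**Proposition 2.** For every fixed $h\ge0$, $\ \lambda\big(J_n/(F_{n+h}+I^nS)\big)=o(n^d)$.

*Proof.* Since $\dim R/P=d=\dim R$, the prime $P$ is minimal. So $R_P$ is Artinian and $P^lR_P=0$ for some $l\ge1$. As $P^l$ is finitely generated, there is $s\in R\setminus P$ with $sP^l=0$. Let $\bar s\ne0$ be its image in $S$.

**Step 1: powers of elements of $J_q$ lie in $F$, up to bounded correction.** We show: if $q\ge1$, $g\in J_q$ and $r\ge l$, then $\bar sg^r\in F_{q(r-l+1)}$. Let $\gamma\in R$ lift $g$. For some $t$ we have $\mathfrak m^t\gamma\subseteq I^q+P$. Taking products of $r$ factors,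
$$\mathfrak m^{tr}\gamma^r\subseteq(I^q+P)^r=\sum_{j=0}^rI^{q(r-j)}P^j\subseteq I^{q(r-l+1)}+P^l .$$
The terms with $j\le l-1$ lie in the first summand, and those with $j\ge l$ in the second. Multiplying by $s$ kills $P^l$, so $\mathfrak m^{tr}s\gamma^r\subseteq I^{q(r-l+1)}$. That is, $s\gamma^r\in\operatorname{sat}_R(I^{q(r-l+1)})$.

**Step 2: $\Delta(F)=\Delta(J)$.** This is the point where bounded corrections disappear. The inclusion $\Delta(F)\subseteq\Delta(J)$ is clear. Conversely, let $(\alpha,q)\in\Sigma(J)$ with $q\ge1$, $\alpha=\nu(g)$, $g\in J_q$. For $r\ge l$ put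
$$z_r=\bar s\,g^rf^{q(l-1)}\in F_{q(r-l+1)}\cdot I^{q(l-1)}S\subseteq F_{qr}.$$
Then $\nu(z_r)=r\alpha+\nu(\bar s)+q(l-1)w$. Since $\beta\notin\sum\mathbb Q\omega_i$, equality $|\alpha|=\beta q$ is impossible, so $|\alpha|<\beta q$ strictly. Hence $|\nu(z_r)|\le\beta qr$ for $r\gg0$, so $(\nu(z_r),qr)\in\Sigma(F)$. Dividing by $r$ and letting $r\to\infty$, we find that $(\alpha,q)$ lies in the closed cone of $\Sigma(F)$. The only element of $\Sigma(J)$ with $q=0$ is $0$. So $\overline{\mathrm{Cone}}(\Sigma(J))\subseteq\overline{\mathrm{Cone}}(\Sigma(F))$ and $\Delta(J)\subseteq\Delta(F)$.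

**Step 3: back to lengths.** Let $D_n=F_{n+h}+I^nS$. As $F_{n+h}\subseteq J_{n+h}\subseteq J_n$, we have $I^nS\subseteq D_n\subseteq J_n$, and (5) gives $D_n\cap\mathfrak a_{\beta n}=J_n\cap\mathfrak a_{\beta n}$. Also $F_{n+h}/(F_{n+h}\cap\mathfrak a_{\beta n})$ embeds in $D_n/(D_n\cap\mathfrak a_{\beta n})$. By (7) for $J$ and (8) for $F$,
$$\begin{aligned}\lambda(J_n/D_n)&=\lambda\big(J_n/(J_n\cap\mathfrak a_{\beta n})\big)-\lambda\big(D_n/(D_n\cap\mathfrak a_{\beta n})\big)\\&\le\delta\,\#\Sigma(J)_n-\lambda\big(F_{n+h}/(F_{n+h}\cap\mathfrak a_{\beta n})\big)\\&\le\delta\big(\#\Sigma(J)_n-\#\Sigma(F)_n\big)+C_hn^{d-1}.\end{aligned}$$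
By (6) and Step 2, $\#\Sigma(J)_n$ and $\#\Sigma(F)_n$ are both $\operatorname{vol}\Delta(J)\,n^d+o(n^d)$. So the right side is $o(n^d)$. $\square$

## 10. Theorem B over a complete ring, along a prime filtration

Let $R$ be complete, $d\ge1$, $I\subseteq\mathfrak m$.

**Step 1: cut $M$ into cyclic pieces.** Choose a chain $0=M_0\subset M_1\subset\dots\subset M_\rho=M$ with $M_i=M_{i-1}+Ru_i$ and $M_i/M_{i-1}\cong R/P_i=:S_i$, $u_i\mapsto1$, where each $P_i$ is prime. Put $Y_n=E_n$ and $X_n=\operatorname{sat}_M(E_n)$. Let $X^i_n\supseteq Y^i_n$ be the images of $X_n\cap M_i$ and $Y_n\cap M_i$ in $S_i$; they are ideals of $S_i$. From the exact sequences $0\to X_n\cap M_{i-1}\to X_n\cap M_i\to X^i_n\to0$ and the same ones for $Y$,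
$$\lambda\big(\Gamma_{\mathfrak m}(M/E_n)\big)=\lambda(X_n/Y_n)=\sum_{i=1}^\rho\lambda(X^i_n/Y^i_n).\tag{9}$$

**Step 2: control $Y^i_n$ by Artin–Rees.** Since $(E_n)$ is $I$-good, $\bigoplus_nE_n$ is a finitely generated module over the Rees algebra $\bigoplus_nI^n$, which is Noetherian. So each graded submodule $\bigoplus_n(E_n\cap M_i)$ is finitely generated. Hence there is $h$ with $E_n\cap M_i=I^{n-h}(E_h\cap M_i)$ for all $n\ge h$ and all $i$. Thus $Y^i_n=I^{n-h}L_i$ with an ideal $L_i\subseteq S_i$.

Fix $i$ and write $S=S_i$, $P=P_i$, $L=L_i$, $d'=\dim S$, $J_n=\operatorname{sat}_S(I^nS)$, and $F_n$ for the image of $\operatorname{sat}_R(I^n)$ in $S$. Let $n\ge h$.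

**Step 3: squeeze $X^i_n$ between $F_n$ and $J_{n-h}$.**

* (a) $X^i_n\subseteq J_{n-h}$. Indeed $X^i_n/Y^i_n$ is a quotient of $(X_n\cap M_i)/(Y_n\cap M_i)\subseteq X_n/Y_n$, so it is $\mathfrak m$-torsion, and $Y^i_n\subseteq I^{n-h}S$.
* (b) $F_n\subseteq X^i_n$. If $x\in\operatorname{sat}_R(I^n)$, then $xu_i\in\operatorname{sat}_M(I^nM)\cap M_i\subseteq X_n\cap M_i$, since $I^nM\subseteq E_n$; and $xu_i$ maps to $\bar x$.
* (c) $\lambda\big((X^i_n\cap I^{n-h}S)/Y^i_n\big)=O(n^{d-1})$. This module lies in $\Gamma_{\mathfrak m}(I^{n-h}S/I^{n-h}L)$, the degree $n-h$ part of $\Gamma_{\mathfrak m}(W)$, where $W=\mathcal R/L\mathcal R$ and $\mathcal R=\bigoplus_jI^jS$. As $\Gamma_{\mathfrak m}(W)$ is a finitely generated graded $\mathcal R$-module, some $\mathfrak m^a$ kills it. So it is a finitely generated graded module over $\mathcal R/\mathfrak m^a\mathcal R$, a standard graded algebra over an Artinian local ring. The dimension of this algebra is the analytic spread of $IS$, which is at most $d'\le d$. Hence its components have length $O(n^{d-1})$.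

The exact sequence $0\to(X^i_n\cap I^{n-h}S)/Y^i_n\to X^i_n/Y^i_n\to(X^i_n+I^{n-h}S)/I^{n-h}S\to0$ and (c) give
$$\lambda(X^i_n/Y^i_n)=\lambda\big((X^i_n+I^{n-h}S)/I^{n-h}S\big)+O(n^{d-1}).\tag{10}$$

**Step 4: evaluate each piece.** There are three cases.

*Case $d'<d$.* By (10), (a) and the bound (1) for $S$ (with $d'$ in place of $d$),
$$\lambda(X^i_n/Y^i_n)\le\lambda(J_{n-h}/I^{n-h}S)+O(n^{d-1})=O(n^{d'})+O(n^{d-1})=O(n^{d-1}).$$

*Case $d'=d$ and $I\subseteq P$.* For $n>h$, $J_{n-h}=\operatorname{sat}_S(0)=0$, as $S$ is a domain of dimension at least $1$. So $X^i_n=0$ by (a), and the piece contributes $0$. Likewise $\varepsilon(S,IS)=\varepsilon(S,0)=0$.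

*Case $d'=d$ and $I\not\subseteq P$.* By (a) and (b),
$$F_n+I^{n-h}S\subseteq X^i_n+I^{n-h}S\subseteq J_{n-h}.$$
Proposition 2 with $n-h$ in place of $n$ (so that $F_{(n-h)+h}=F_n$) gives $\lambda\big(J_{n-h}/(X^i_n+I^{n-h}S)\big)=o(n^d)$. With (10) and Proposition 1,
$$\lambda(X^i_n/Y^i_n)=\lambda(J_{n-h}/I^{n-h}S)+o(n^d)=\frac{\varepsilon(S,IS)}{d!}\,n^d+o(n^d).$$

**Step 5: count the pieces.** Summing in (9), the limit in Theorem B exists and equals the sum of $\varepsilon(R/P_i,I(R/P_i))$ over those $i$ with $\dim R/P_i=d$. A prime $P$ with $\dim R/P=d$ is minimal. Localizing the chain at $P$, the quotient $(R/P_i)_P$ is nonzero only if $P_i\subseteq P$, i.e. $P_i=P$, and then it has length $1$. So $P$ occurs exactly $\lambda(M_P)$ times. This proves Theorem B for complete $R$.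

## 11. Descent from the completion

Let $R$ be arbitrary, with $d\ge1$, $I\subseteq\mathfrak m$, and let $\hat R$ be its completion.

**Step 1: existence of the limit.** For $t\gg0$, $\Gamma_{\mathfrak m}(M/E_n)=(0:_{M/E_n}\mathfrak m^t)$ is the kernel of a map $M/E_n\to(M/E_n)^{\mu}$ given by generators of $\mathfrak m^t$. By flatness, tensoring with $\hat R$ gives $\Gamma_{\mathfrak m\hat R}(\hat M/\hat E_n)$. A module of finite length equals its completion and keeps its length. The filtration $(\hat E_n)$ is $I\hat R$-good, and $\dim\hat R=d$. By Section 10 the limit exists and equals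
$$\sum_{Q:\ \dim\hat R/Q=d}\lambda(\hat M_Q)\,\varepsilon\big(\hat R/Q,I(\hat R/Q)\big).\tag{11}$$
In particular the limit of $(a_n)$ always exists.

**Step 2: rewrite (11) over the primes of $R$.** Let $\dim\hat R/Q=d$ and $P=Q\cap R$. As $Q$ is minimal, $P$ is minimal by going-down for the flat map $R\to\hat R$. Also $\dim R/P=\dim\hat R/P\hat R\ge\dim\hat R/Q=d$, so $\dim R/P=d$. Since $R_P\to\hat R_Q$ is flat and local, and $\hat M_Q=M_P\otimes_{R_P}\hat R_Q$,
$$\lambda(\hat M_Q)=\lambda(M_P)\,\lambda(\hat R_Q/P\hat R_Q).$$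
Conversely, let $\dim R/P=d$. Step 1 applied to the ring $R/P$, whose completion is $\hat R/P\hat R$, with module $R/P$ and filtration $(I^n(R/P))$, gives
$$\varepsilon\big(R/P,I(R/P)\big)=\sum_{Q}\lambda(\hat R_Q/P\hat R_Q)\,\varepsilon\big(\hat R/Q,I(\hat R/Q)\big),$$
summed over $Q\supseteq P\hat R$ with $\dim\hat R/Q=d$. Each such $Q$ satisfies $Q\cap R=P$, because $Q\cap R$ is a minimal prime containing $P$. Grouping the terms of (11) by $P=Q\cap R$ gives
$$\sum_{P:\ \dim R/P=d}\lambda(M_P)\,\varepsilon\big(R/P,I(R/P)\big).$$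
This proves Theorem B, and hence Theorem A. $\blacksquare$

For the example of Section 4, $R=k[[x,y,\eta]]/(\eta^2)$ and $I=(x^2,xy+\eta)$, the formula gives $\varepsilon(R,I)=2\cdot\varepsilon(k[[x,y]],(x^2,xy))=2$, although $\Gamma_{\mathfrak m}(R/I)=0$.

## 12. Reductions, additivity, and a graded family without a limit

**Corollary (reductions).** If $I$ is a reduction of $K$, then $\varepsilon(R,I)=\varepsilon(R,K)$. So $\varepsilon(R,I)$ depends only on the integral closure of $I$.

*Proof.* To say that $I$ is a reduction of $K$ means $I\subseteq K$ and $IK^n=K^{n+1}$ for $n\gg0$. So $(K^n)$ is an $I$-good filtration of $R$. Theorem B for it and for $(I^n)$ gives the same right side. The last statement follows because $I$ is a reduction of its integral closure. $\square$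

**Corollary (additivity).** For an exact sequence $0\to M'\to M\to M''\to0$ of finitely generated modules, the limits $\varepsilon(M):=\lim\frac{d!}{n^d}\lambda(\Gamma_{\mathfrak m}(M/I^nM))$ satisfy $\varepsilon(M)=\varepsilon(M')+\varepsilon(M'')$.

*Proof.* In Theorem B, $\lambda(M_P)$ is additive. $\square$

**Powers cannot be replaced by arbitrary graded families.** Let $R=k[[x]][\eta]/(\eta^2)$, so $d=1$. For $n\ge1$ put $\sigma(n)=2\big(n-2^{\lfloor\log_2n\rfloor}\big)$, and let
$$I_0=R,\qquad I_n=(x^{2n},\,\eta x^{\sigma(n)})\quad(n\ge1).$$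
We have $\sigma(n+1)=\sigma(n)+2$ unless $n+1$ is a power of $2$, and then $\sigma(n+1)=0$. So $\sigma(n+1)\le\sigma(n)+2$, hence $\sigma(a+b)\le\sigma(b)+2a$. As $\eta^2=0$, this gives $I_aI_b\subseteq I_{a+b}$: the products of generators are $x^{2a+2b}$, $\eta x^{2a+\sigma(b)}$, $\eta x^{2b+\sigma(a)}$ and $0$. Since $\sigma(n)\le2n$, we have $I_n=x^{2n}k[[x]]\oplus\eta x^{\sigma(n)}k[[x]]$ and
$$\lambda(\Gamma_{\mathfrak m}(R/I_n))=\lambda(R/I_n)=2n+\sigma(n).$$
Divided by $n$, this equals $2$ for $n=2^j$. For $n=2^{j+1}-1$ we have $\sigma(n)=2(2^j-1)=n-1$, so the quotient is $(3n-1)/n\to3$. The limit does not exist, although by Theorem A it always exists for the powers of an ideal.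

Compare with Section 10 for the chain $0\subset\eta R\subset R$, both of whose quotients are $S=k[[x]]$. The upper piece has length $2n$ and causes no trouble. The lower piece is $S/x^{\sigma(n)}S$, and it oscillates. For powers of an ideal, Step 2 there (Artin–Rees) forces the lower ideals to be $I^{n-h}L$ for one fixed ideal $L$. The ideals $x^{\sigma(n)}S$ are not of this form.
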